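# A Petersen-shaped obstruction to vertex-distinguishing edge-colorings

## Colorings that distinguish vertices, and four lower bounds

All graphs are finite and simple, except for one auxiliary multigraph $Q$, which has parallel edges but no loops. We write $[k]=\{1,\dots,k\}$.

**Definition (vdec).** A *vertex-distinguishing proper edge-coloring*, or *vdec*, of $G$ is a proper edge-coloring in which no two vertices are incident to the same set of colors. For a vertex $v$, $S(v)$ is the set of colors on the edges at $v$. Thus $|S(v)|=\deg v$ because the coloring is proper, and the sets $S(v)$ are pairwise distinct.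

Example: color the edges of the 4-cycle cyclically. The coloring $1,2,1,2$ is proper, but every vertex sees $\{1,2\}$, so it is not a vdec. The coloring $1,2,3,4$ gives the sets $\{1,2\},\{2,3\},\{3,4\},\{4,1\}$ and is a vdec.

**Definition (vdec-graph and $\chi_s'$).** A graph is a *vdec-graph* if it has a vdec. Equivalently, it has no component isomorphic to $K_2$ and at most one isolated vertex. For a vdec-graph $G$, $\chi'_s(G)$ is the least number of colors in a vdec.

The equivalence is quick. The two ends of a $K_2$ component see the same color, and two isolated vertices both see $\emptyset$. Conversely, if there is no $K_2$ component and at most one isolated vertex, give every edge its own color. If $S(v)=S(w)\ne\emptyset$ with $v\neq w$, then $v$ and $w$ are incident to the same edges, so the only edge at either is $vw$ and we have a $K_2$ component, a contradiction. Example: the path with two edges is a vdec-graph with $\chi_s'=2$, with color sets $\{1\},\{1,2\},\{2\}$.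

From now on, *every vdec-graph considered has at least one edge*.

**Definition (symmetric difference of many sets).** $\bigoplus_{v}S_v$ is the set of elements that lie in an odd number of the sets $S_v$. For example $\{1,2\}\oplus\{2,3\}\oplus\{1,3\}=\emptyset$. Its size has the parity of $\sum_v|S_v|$; in particular, a symmetric difference of sets of even size has even size.

**Definition (the counting bound $k(G)$).** Let $n_d$ be the number of vertices of degree $d$. Then $k(G)$ is the smallest positive integer $k$ with $n_d\le\binom kd$ for all $\delta(G)\le d\le\Delta(G)$. Example: $C_5$ has $n_2=5$, and $\binom32=3<5\le 6=\binom42$, so $k(C_5)=4$.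

**Definition (the parity bound $k'(G)$).** $k'(G)$ is the least positive integer $k$ for which there are distinct sets $S_v\subseteq[k]$, $v\in V(G)$, with $|S_v|=\deg v$ and $\bigoplus_{v\in V(G)}S_v=\emptyset$. Example: $k'(C_5)=5$. Indeed, with $k=4$ we would choose five of the six pairs in $[4]$. Each element of $[4]$ lies in three pairs, so all six pairs have symmetric difference $[4]$, and dropping a pair $p$ leaves $[4]\oplus p\neq\emptyset$. With $k=5$ take $12,23,34,45,51$.

**Definition (the cut bound $k''(G)$).** For $X\subseteq V(G)$ let $X^c=V(G)\setminus X$, and let $E(X,X^c)$ be the set of edges between them. Then $k''(G)$ is the smallest positive integer $k$ such that for *every* $X\subseteq V(G)$ there are distinct sets $S_v\subseteq[k]$, $v\in X$, with $|S_v|=\deg v$ and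
$$\Bigl|\bigoplus_{v\in X}S_v\Bigr|\le|E(X,X^c)| .\tag{1}$$
The sets may depend on $X$.

Example: let $G=C_6\sqcup K_4$, a disjoint union. Here $n_2=6=\binom42$ and $n_3=4=\binom43$, so $k(G)=4$. Taking all pairs and all triples in $[4]$, each element lies in three pairs and in three triples, so the total symmetric difference is $[4]\oplus[4]=\emptyset$ and $k'(G)=4$. But let $X=V(C_6)$. With $k=4$ the six sets must be all six pairs, their symmetric difference is $[4]$, and no edge leaves $X$. So (1) fails and $k''(G)\ge5$ (a smaller $k$ does not even provide six pairs).

**Definition (the simultaneous cut bound $k'''(G)$).** $k'''(G)$ is the least $k$ for which a *single* assignment of distinct sets $S_v\subseteq[k]$, $v\in V(G)$, with $|S_v|=\deg v$ satisfies (1) for all $X\subseteq V(G)$ at once. Example: for $C_4$ the sets $12,23,34,41$ of the vdec above do this with $k=4$. For instance, two consecutive vertices give $\{1,2\}\oplus\{2,3\}=\{1,3\}$ and a cut of two edges. Why they work for every $X$ is the first inequality below.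

For every vdec-graph $G$ with at least one edge,
$$\chi_s'(G)\ \ge\ k'''(G)\ \ge\ k''(G)\ \ge\ k'(G)\ \ge\ k(G).\tag{2}$$
For the first inequality take a vdec and put $S_v=S(v)$. Suppose $c\in\bigoplus_{v\in X}S(v)$, so that $c$ is present at an odd number of vertices of $X$. The edges of color $c$ are disjoint, and each one inside $X$ accounts for two vertices of $X$. So some edge of color $c$ has exactly one end in $X$. Edges of different colors are different, and (1) follows. The second inequality is immediate, the third is the case $X=V(G)$, where the cut is empty, and the last holds because $[k]$ has only $\binom kd$ subsets of size $d$.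

## The conjecture of Balister, Riordan and Schelp

It is known that $k''(G)\le k(G)+1$ always, so $k''$ is pinned to two values. (We shall not use this.) The conjecture says that cuts tell the whole story.

**Conjecture (Balister, Riordan, Schelp).** For all vdec-graphs $G$ with at least one edge, $\chi_s'(G)=k''(G)$.

The problem, taken from "Three Edge-Coloring Conjectures" (https://www.dmgt.uz.zgora.pl/publish/view_pdf.php?ID=-2189), is to prove or disprove it. We shall prove that it is false.

**Theorem 1.** For every $k=2^m\ge64$ there is a vdec-graph $G$ with $k(G)=k'(G)=k''(G)=k'''(G)=k$ and $\chi_s'(G)\ge k+1$. Hence the conjecture is false, even if $k''$ is replaced by the larger invariant $k'''$.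

**Theorem 2.** For every $k=2^m\ge64$ there is a vdec-graph $G$ with $k(G)=k'(G)=k''(G)=k$ and $\chi'_s(G)=k+1=k''(G)+1$.

In small cases the conjecture looks healthy.

- The triangle: $k=3$ since $n_2=3=\binom32$, and three colors suffice. By (2) all invariants equal $3$.
- $C_4$: $\binom32=3<4$, so $k=4$, and four colors suffice.
- $C_5$: $k=4$ but $k'=5$, and five different colors on the edges form a vdec. So $\chi_s'=k''=5$.
- $C_6$: $k=4$. With $k=4$ all six pairs would be used, with symmetric difference $[4]\ne\emptyset$, so $k'\ge5$. Coloring the edges cyclically $1,2,3,1,4,5$ gives the distinct sets $12,23,13,14,45,15$, so $\chi_s'=k''=5$.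
- $C_6\sqcup K_4$: we saw $k''\ge5$. Color $C_6$ as above, and color $K_4$ on $\{a,b,c,d\}$ by $ab,cd\mapsto1$, $ac\mapsto2$, $bd\mapsto3$, $ad\mapsto4$, $bc\mapsto5$. The sets at $a,b,c,d$ are $124$, $135$, $125$, $134$. So $\chi_s'=k''=5$.

## Saturated degree classes act like single vertices

The last example contains the mechanism we need. It rests on a parity fact.

**Lemma 3.** Let $k=2^m$. Then $\binom{k-1}{j}$ is odd for $0\le j\le k-1$. Consequently, for $1\le d\le k$, each $c\in[k]$ lies in an odd number of $d$-subsets of $[k]$, and the symmetric difference of all $d$-subsets of $[k]$ is $[k]$.

*Proof.* Over $\mathbb F_2$ repeated squaring gives $(1+x)^{k}=1+x^{k}=(1+x)(1+x+\dots+x^{k-1})$. Cancel one factor $1+x$ in $\mathbb F_2[x]$ to get $(1+x)^{k-1}=1+x+\dots+x^{k-1}$. The number of $d$-subsets containing $c$ is $\binom{k-1}{d-1}$, which is odd. $\square$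

For comparison, in $[6]$ each element lies in $\binom52=10$ triples, so all triples together have symmetric difference $\emptyset$.

Now let $k=2^m$ and suppose that $G$ has exactly $\binom kd$ vertices of degree $d$; call their set $X$. In a vdec with colors $[k]$, the sets $S(v)$, $v\in X$, must be *all* $d$-subsets. By Lemma 3 each color is present at an odd number of vertices of $X$, so each color occurs on some edge leaving $X$.

If *fewer* than $k$ edges leave $X$, there is no $k$-color vdec. This is what happened for $C_6\sqcup K_4$. But it does not threaten the conjecture: the obstruction is a violated cut condition, so $k''$ goes up together with $\chi_s'$. A counterexample needs an obstruction that no single cut can see.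

If *exactly* $k$ edges leave $X$, condition (1) holds for $X$ with equality, and in a $k$-color vdec the $k$ leaving edges must carry $k$ *different* colors. So $X$ behaves like one vertex of degree $k$. If the whole vertex set consists of such classes, contracting each class turns $G$ into a $k$-regular multigraph $Q$, and a $k$-color vdec of $G$ would yield a proper $k$-edge-coloring of $Q$. We want a $Q$ that

- has no proper $k$-edge-coloring, and
- satisfies all the cut conditions: the union of an odd number of classes has symmetric difference $[k]$, so at least $k$ edges of $Q$ must leave every odd set of vertices.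

The Petersen graph has these properties with $k=3$: it is cubic, it has at least three edges leaving every odd vertex set, and it has no proper 3-edge-coloring (Lemma 4 below, read with $k=3$). So the first thing to try is to put ten saturated classes in the pattern of the Petersen graph. This stops at once. Two saturated classes cannot have the same degree $d$, since together they would have $2\binom kd>\binom kd$ vertices. Ten classes need ten different degrees $d$ with $1\le d\le k$, so $k\ge10$, and three edges out of each class are not enough. Replacing every edge of the Petersen graph by $t$ parallel copies gives a $3t$-regular multigraph, and $3t$ is never a power of $2$, so Lemma 3 is lost.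

The way out is to multiply only one perfect matching of the Petersen graph. This changes the degree to any value we like, and both properties survive.

## A multigraph that passes every cut test and has no $k$-edge-coloring

Let $P$ be the Petersen graph with vertices $u_i,v_i$ ($i\in\mathbb Z_5$), outer edges $u_iu_{i+1}$, inner edges $v_iv_{i+2}$, and spokes $M=\{u_iv_i\}$. The spokes form a perfect matching. For $k\ge3$, let $Q$ be $P$ with each spoke given multiplicity $k-2$. Then $Q$ has 10 vertices and is $k$-regular, since $2+(k-2)=k$. For $k=3$ it is $P$ itself. For a set $U$ of vertices, $\partial_Q(U)$ and $\partial_P(U)$ denote the sets of edges with exactly one end in $U$.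

**Lemma 4.** Let $k\ge3$.

(a) $Q$ has no proper $k$-edge-coloring.

(b) $Q$ has a proper $(k+1)$-edge-coloring.

(c) If $|U|$ is odd, then $|\partial_Q(U)|\ge k$. If $|U|$ is even and $\emptyset\ne U\ne V(Q)$, then $|\partial_Q(U)|\ge2$.

*Proof.* (a) In a proper $k$-edge-coloring of the $k$-regular $Q$ every vertex sees every color, so each color class is a perfect matching, with 5 edges. Suppose it contains $j$ spokes. The other $5-j$ outer vertices are matched among themselves by outer edges, so $5-j$ is even and $j$ is odd. Suppose $j=3$. The two outer vertices left over are adjacent, say $u_i,u_{i+1}$. Then $v_i$ and $v_{i+1}$ are the two inner vertices not covered by spokes, so they are matched to each other. But inner edges are $v_iv_{i+2}$, so $v_i,v_{i+1}$ are not adjacent, a contradiction. Hence $j\in\{1,5\}$, and each color class contains $4$ or $0$ non-spoke edges. There are ten non-spoke edges in total, and $4\nmid10$, a contradiction.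

(b) Color the outer cycle $u_0u_1u_2u_3u_4u_0$ by $1,2,1,2,0$, color the inner cycle $v_0v_2v_4v_1v_3v_0$ by $1,2,1,2,0$, and give the $k-2$ copies of each spoke the colors $3,\dots,k$. This is proper and uses the $k+1$ colors $0,1,\dots,k$.

(c) $P$ is connected. It has no bridge, since outer and inner edges lie on the two 5-cycles and the spoke $u_iv_i$ lies on the cycle $u_iu_{i+1}u_{i+2}v_{i+2}v_i$. Since $P$ is cubic, $|\partial_P(U)|\equiv3|U|\equiv|U|\pmod2$. If $|U|$ is even and $\emptyset\ne U\ne V(Q)$, then $|\partial_P(U)|$ is even and nonzero, so $|\partial_Q(U)|\ge|\partial_P(U)|\ge2$. If $|U|$ is odd, then $U$ is neither empty nor everything, and $|\partial_P(U)|$ is odd and is not $1$, so it is at least $3$. Also, $M$ is a perfect matching, so $|\partial_P(U)\cap M|\equiv|U|\pmod2$, and this number is at least $1$. Each spoke has $k-3$ extra copies in $Q$, so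
$$|\partial_Q(U)|=|\partial_P(U)|+(k-3)\,|\partial_P(U)\cap M|\ge3+(k-3)=k.\qquad\square$$

## Blowing up the vertices of $Q$: admissible graphs

For the rest of the notes fix $k=2^m\ge64$ and
$$D=\{k-20,\,k-18,\,\dots,\,k-2\},\qquad N_d=\binom kd\quad(d\in D).$$
So $|D|=10$ and all $d\in D$ are even. Since $2\le k-d\le20\le k-2$, we have $N_d=\binom k{k-d}\ge\binom k2$. Three features of this choice will be used: the ten degrees are different, they are even, and they are close to $k$. Fix a bijection between $D$ and $V(Q)$, and from now on call the vertices of $Q$ by the names $d\in D$.

**Definition (admissible graph).** A simple graph $G$ is *admissible* if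

- $V(G)=\bigsqcup_{d\in D}X_d$ with $|X_d|=N_d$, and every vertex of $X_d$ has degree $d$ in $G$;
- each vertex has at most one neighbor outside its own class;
- the *external* edges, those joining different classes, become exactly the edges of $Q$ when each $X_d$ is contracted to the vertex $d$.

Exactly $k$ edges leave each $X_d$, at $k$ distinct *boundary* vertices. Put $H_d=G[X_d]$. In $H_d$ the $k$ boundary vertices have degree $d-1$ and all other vertices have degree $d$. The smallest instance has $k=64$ and $D=\{44,46,\dots,62\}$; its smallest class is $X_{62}$, with $\binom{64}2=2016$ vertices of degree $62$, of which $64$ are boundary vertices. Two ways to build the graphs $H_d$ will be given below. An admissible graph is a vdec-graph, since its minimum degree is $k-20\ge44$.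

**Lemma 5.** If $G$ is admissible, then $k(G)=k$, $k''(G)\ge k$ and $\chi_s'(G)\ge k+1$.

*Proof.* We have $n_d=\binom kd$ for $d\in D$ and $n_d=0$ otherwise, while $\binom jd<\binom kd$ for $j<k$ and $d\in D$. So $k(G)=k$, and $\chi'_s(G)\ge k''(G)\ge k$ by (2).

Suppose $G$ has a vdec with colors $[k]$. The $N_d=\binom kd$ vertices of $X_d$ have distinct color sets of size $d$, so $v\mapsto S(v)$ is a bijection from $X_d$ to the $d$-subsets of $[k]$. By Lemma 3 each color $c$ is present at an odd number of vertices of $X_d$. The edges of color $c$ inside $X_d$ are disjoint and cover an even number of these vertices. The remaining ones are covered by external edges, one each. So an odd number of edges leaving $X_d$ has color $c$, and this number is at least one. There are $k$ colors and $k$ leaving edges, so each color occurs on exactly one of them. Contracting all classes gives a proper $k$-edge-coloring of $Q$, contradicting Lemma 4(a). $\square$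

It remains to prove upper bounds on $k''$ and $k'''$. For $X\subseteq V(G)$ put $Y_d=X\cap X_d$. Call the class $d$ *empty* if $Y_d=\emptyset$, *full* if $Y_d=X_d$, and *mixed* otherwise.

## Cut conditions close to unions of classes

The symmetric difference in (1) never has more than $k$ elements, so a cut with at least $k$ edges is harmless. The dangerous sets $X$ are those with small cuts: unions of full classes, possibly with one class off by one vertex. The next lemma treats these, and it holds for *every* assignment that uses all $d$-subsets on $X_d$.

**Lemma 6.** Let $G$ be admissible, and for every $d\in D$ let $v\mapsto S_v$ be any bijection from $X_d$ to the $d$-subsets of $[k]$. Then (1) holds for every $X$ such that each mixed class $d$ has $|Y_d|\in\{1,N_d-1\}$.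

*Proof.* Let $U\subseteq D$ be the set of full classes. By Lemma 3 the full classes together contribute $\emptyset$ to the symmetric difference if $|U|$ is even, and $[k]$ if $|U|$ is odd.

**Case 1: no mixed class.** If $|U|$ is even there is nothing to prove. If $|U|$ is odd, the symmetric difference has size $k$ and $|E(X,X^c)|=|\partial_Q(U)|\ge k$ by Lemma 4(c).

**Case 2: at least two mixed classes $d\ne d'$.** In a mixed class, one vertex is separated from all the others of its class, so the class contributes at least the internal degree of that vertex to the cut. Since $d+d'\ge 2k-38$, the cut has at least $(d-1)+(d'-1)\ge2k-40\ge k$ edges, and the symmetric difference has size at most $k$.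

**Case 3: exactly one mixed class $d$, with $Y_d=\{y\}$.** The symmetric difference is $S_y$ or $S_y\oplus[k]$, so it has size $d$ if $|U|$ is even and $k-d$ if $|U|$ is odd. We count the cut. Note that $d\notin U$. All internal edges at $y$ are cut.

- If $y$ has no external edge, it has $d$ internal edges and the cut has $d+|\partial_Q(U)|$ edges.
- If $y$ has an external edge, not going to a class of $U$, that edge is cut and is not counted in $\partial_Q(U)$. The cut has $(d-1)+1+|\partial_Q(U)|$ edges.
- If the external edge of $y$ goes to a class of $U$, so $U\neq\emptyset$, it is counted in $\partial_Q(U)$ but both of its ends are in $X$. The cut has $(d-1)+|\partial_Q(U)|-1$ edges.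

If $U=\emptyset$, the third possibility is excluded and the cut has $d$ edges, as required. If $|U|$ is even and nonempty, then $U\ne V(Q)$ because $d\notin U$, so $|\partial_Q(U)|\ge2$ and the cut has at least $d-2+2=d$ edges. (The bound $2$ of Lemma 4(c) is exactly what is needed here.) If $|U|$ is odd, the cut has at least $d-2+k\ge k-d$ edges.

**Case 4: exactly one mixed class $d$, with $Y_d=X_d\setminus\{y\}$.** Then $X^c$ has exactly one mixed class, and it meets that class in $\{y\}$, so (1) holds for $X^c$ by Case 3. The sets $X$ and $X^c$ have the same cut. Since $|D|=10$ is even, $\bigoplus_{v\in V(G)}S_v=\emptyset$, so the symmetric differences over $X$ and over $X^c$ are equal. $\square$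

The next lemma says that a class that is off by a few vertices, but more than one, already gives a cut of $k$ edges. This uses only that the degrees are large and $G$ is simple.

**Lemma 7.** If $G$ is admissible, $Y\subset X_d$ and $2\le\min(|Y|,N_d-|Y|)\le d-2$, then at least $k$ edges of $H_d$ join $Y$ to $X_d\setminus Y$.

*Proof.* Let $s$ be the minimum. The smaller side has $s$ vertices of internal degree at least $d-1$, and it spans at most $\binom s2$ edges. So the number of edges leaving it is at least $s(d-1)-s(s-1)=s(d-s)$. This is concave in $s$, so for $2\le s\le d-2$ it is at least its value at the endpoints, $2(d-2)$. Finally $2(d-2)\ge k$, since $d\ge k-20\ge k/2+2$ for $k\ge44$. $\square$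

So far $H_d$ has been arbitrary. What is left are the sets $X$ for which some class is cut in the middle, with at least $d-1$ vertices on each side. There are two ways to deal with them: choose $H_d$ so that these cuts are large (Theorem 1), or choose the sets $S_v$ so that the symmetric difference is small (Theorem 2).

## Circulant classes and a single assignment for all cuts

This section proves Theorem 1. For $d\in D$ put $r=d/2$ and $N=N_d$, so $N\ge\binom k2>k>d=2r$. Let $R_d$ be the graph on $\mathbb Z_N$ in which $i$ is joined to $i\pm1,\dots,i\pm r$. Since $N\ge2r+1$, it is simple and $d$-regular. (For instance, $r=1$ would give a cycle, and $r=2$ the square of a cycle.) Let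
$$F=\bigl\{\{2i,2i+1\}:0\le i<k/2\bigr\},\qquad H_d=R_d-F .$$
$F$ is a matching in $R_d$ covering exactly $0,\dots,k-1$, so in $H_d$ these $k$ vertices have degree $d-1$ and the others have degree $d$. Take them as boundary vertices. For each class, assign the $k$ edge-ends of $Q$ at the vertex $d$ bijectively to the boundary vertices of $X_d$, and draw the external edges accordingly. Each vertex gets at most one external edge, so the result $G$ is simple and admissible.

**Lemma 8.** In this $G$, if $Y\subseteq X_d$ and $2\le|Y|\le N-2$, then at least $k$ edges of $H_d$ join $Y$ to $Y^c=X_d\setminus Y$.

*Proof.* The statement is symmetric in $Y$ and $Y^c$, so let $s=|Y|\le N/2$. By Lemma 7 we may assume $s\ge d-1$. We bound the cut in $R_d$ and subtract $|F|=k/2$.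

**Step 1: find a balanced window, or show that $Y$ is thin everywhere.** Let $W_i=\{i,i+1,\dots,i+r\}$, a clique of $R_d$ with $r+1$ vertices. Put $g(i)=|Y\cap W_i|$ and $h=\lfloor(r+1)/2\rfloor$. The average of $g$ is $(r+1)s/N\le(r+1)/2$, so some value of $g$ is at most $h$. Moreover $|g(i+1)-g(i)|\le1$, so $g$ cannot jump over the value $h$ as $i$ goes around $\mathbb Z_N$. Hence either $g(i)=h$ for some $i$, or $g(i)\le h-1$ for all $i$.

**Step 2: a balanced window gives many edges.** If $g(i)=h$, the clique $W_i$ alone has
$$h(r+1-h)=\Bigl\lfloor\tfrac{(r+1)^2}4\Bigr\rfloor\ge\tfrac{(r+1)^2-1}4=\tfrac{r(r+2)}4$$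
edges between $Y$ and $Y^c$. The inequality holds because a square is $0$ or $1$ modulo $4$.

**Step 3: thinness gives many edges.** Suppose $g(i)\le h-1$ for all $i$. For $y\in Y$ the window $W_y$ contains $y$ itself, so at most $h-2$ of $y+1,\dots,y+r$ lie in $Y$, and at least $r+2-h\ge(r+3)/2$ of them lie outside. The edges $\{y,y+j\}$ with $y\in Y$, $1\le j\le r$, $y+j\notin Y$ are all different, since each has only one end in $Y$. So the cut in $R_d$ has at least $s(r+3)/2$ edges. Since $s\ge d-1=2r-1\ge r$, this is at least $r(r+3)/2\ge r(r+2)/4$.

**Step 4: subtract $F$.** Since $r\ge k/2-10$, in both cases the cut in $H_d$ has at least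
$$\tfrac14\bigl(\tfrac k2-10\bigr)\bigl(\tfrac k2-8\bigr)-\tfrac k2=\tfrac{(k-20)(k-16)}{16}-\tfrac k2$$
edges. This is at least $k$ if and only if $(k-20)(k-16)\ge24k$, that is, $k^2-60k+320\ge0$. At $k=64$ the left side is $576$, and it increases for $k\ge30$. $\square$

(At $k=32$ the left side is $-576$; this is the estimate that asks for $k\ge64$.)

*Proof of Theorem 1.* Take any assignment $(S_v)$ as in Lemma 6. The sets are distinct, within a class by bijectivity and between classes by size. Let $X\subseteq V(G)$. If some mixed class has $2\le|Y_d|\le N_d-2$, then $|E(X,X^c)|\ge k\ge|\bigoplus_{v\in X}S_v|$ by Lemma 8. Otherwise Lemma 6 applies. So this one assignment satisfies (1) for all $X$, and $k'''(G)\le k$. With Lemma 5 and (2),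
$$k=k(G)\le k'(G)\le k''(G)\le k'''(G)\le k,$$
while $\chi_s'(G)\ge k+1$. $\blacksquare$

## Families of sets with a prescribed symmetric difference

For Theorem 2 we need to color the graph with $k+1$ colors, so we shall build $H_d$ as a union of matchings that already carry the right colors. Those matchings will come from an existence theorem. Nothing in that construction bounds the cuts that pass through the middle of a class, so the argument of Lemma 8 is not available. Instead we use that in the definition of $k''$ the sets may depend on $X$: if $X$ cuts a class in the middle, there is so much freedom in choosing the sets there that the total symmetric difference can be made *empty*.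

**Lemma 9.** Let $d\in D$, let $d-1\le s\le N_d-d+1$, and let $T\subseteq[k]$ have even size. Then some family of $s$ distinct $d$-subsets of $[k]$ has symmetric difference $T$.

*Proof.* **Step 1: reduce to $s\le N_d/2$.** If $s>N_d/2$, look for $N_d-s$ distinct $d$-subsets with symmetric difference $T\oplus[k]$, and then take all other $d$-subsets; by Lemma 3 their symmetric difference is $(T\oplus[k])\oplus[k]=T$. The number $N_d-s$ lies between $d-1$ and $N_d/2$, and $T\oplus[k]$ has even size because $k$ is even. So assume $s\le N_d/2$.

**Step 2: pass to small sets.** Let $e=k-d$, an even number with $2\le e\le20$. Replacing each set by its complement changes the symmetric difference of $s$ sets by $[k]$ if $s$ is odd and not at all if $s$ is even. So it suffices to find $s$ distinct $e$-subsets with symmetric difference $T'$, where $T'=T$ for even $s$ and $T'=T\oplus[k]$ for odd $s$. Again $|T'|$ is even. There are $\binom ke=N_d$ such $e$-subsets.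

**Step 3: a small base family with the right symmetric difference.** Write $|T'|=qe+2i$ with $0\le2i<e$. This is possible since $|T'|$ and $e$ are even. Partition $T'$ into $q$ sets of size $e$ and a remainder $R$ with $|R|=2i$. If $i>0$, split $R=R_1\sqcup R_2$ with $|R_1|=|R_2|=i$, choose $Z$ disjoint from $R$ with $|Z|=e-i$ (possible since $2i+(e-i)=e+i<30<k$), and add the $e$-sets $R_1\cup Z$ and $R_2\cup Z$. Their symmetric difference is $R$. They differ from each other, and from the first $q$ sets because they meet $R$. For example, for $e=4$ and $T'=\{1,\dots,6\}$ we may take $\{1,2,3,4\}$, $\{5,7,8,9\}$, $\{6,7,8,9\}$.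

This gives $m_0$ distinct $e$-sets with symmetric difference $T'$. We have $m_0\le k/2$: for $e=2$ we have $i=0$ and $m_0=q\le k/2$, and for $e\ge4$ we have $m_0\le q+2\le k/4+2\le k/2$. Therefore
$$s-m_0\ \ge\ d-1-\tfrac k2\ \ge\ \tfrac k2-21\ \ge\ 11.$$

**Step 4: make the number of missing sets divisible by 4.** Choose $t\in\{0,1,2,3\}$ with $3t\equiv s-m_0\pmod4$. We add, one after another, $t$ triples of the form $\{A\cup B,\,B\cup C,\,A\cup C\}$ with $A,B,C$ pairwise disjoint sets of size $e/2$, always using sets not yet in the family. The three sets of a triple are distinct $e$-sets, and their symmetric difference is $\emptyset$, because each element of $A\cup B\cup C$ lies in two of them. To see that such a triple exists, choose disjoint $A,B,C$ at random (there is room, since $3e/2\le30<k$). Each of the three unions is a uniformly random $e$-set. At most $m_0+6\le k/2+6$ sets are already used when a triple is to be added, so the probability that some union is used is at most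
$$\frac{3(k/2+6)}{N_d}\le\frac{3(k/2+6)}{k(k-1)/2}=\frac{3(k+12)}{k(k-1)}<1 .$$
Hence some choice of $A,B,C$ gives three unused sets.

**Step 5: fill up with quadruples.** Since $3t\le9\le s-m_0$, the number of sets still needed is nonnegative, and it is divisible by $4$. As long as the family has fewer than $s\le N_d/2$ members, more than half of all $e$-sets are unused. Choose an $(e-2)$-set $S\subseteq[k]$ at random and then a random pair $\{x,y\}$ in $[k]\setminus S$. Then $S\cup\{x,y\}$ is a uniformly random $e$-set, so it is unused with probability greater than $1/2$. Hence there is a fixed $S$ for which more than half of the pairs work. Let $L_S$ be the graph on the $n=k-e+2\ge46$ points of $[k]\setminus S$ in which $xy$ is an edge if and only if $S\cup\{x,y\}$ is unused. It has more than $\frac12\binom n2$ edges, so its average degree exceeds $(n-1)/2$. Since $x(x-1)/2$ is convex, and increasing for $x\ge\frac12$,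
$$\sum_v\binom{\deg_{L_S}v}2\ \ge\ n\cdot\frac12\cdot\frac{n-1}2\cdot\frac{n-3}2=\frac{n(n-1)(n-3)}8\ >\ \frac{n(n-1)}2=\binom n2,$$
because $n-3>4$. The left side counts pairs of vertices together with a common neighbor. So some two vertices $x,z$ have two common neighbors $y,w$, and $xyzw$ is a 4-cycle in $L_S$. Add
$$S\cup\{x,y\},\quad S\cup\{y,z\},\quad S\cup\{z,w\},\quad S\cup\{w,x\}.$$
These are four distinct unused sets. Their symmetric difference is $\emptyset$, since elements of $S$ lie in four of them and $x,y,z,w$ in two each. Repeat until the family has $s$ members. $\square$

**Proposition 10.** Every admissible $G$ satisfies $k''(G)=k<\chi_s'(G)$.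

*Proof.* By Lemma 5 it remains to show $k''(G)\le k$. Let $X\subseteq V(G)$; we must find sets for this $X$. For a mixed class put $s_d=\min(|Y_d|,N_d-|Y_d|)\ge1$.

**Case 1: every mixed class has $s_d=1$.** Use the sets of Lemma 6.

**Case 2: some mixed class has $2\le s_d\le d-2$.** By Lemma 7 the cut has at least $k$ edges, so any distinct subsets of $[k]$ of the right sizes satisfy (1). Such sets exist since $n_d\le\binom kd$.

**Case 3: otherwise.** Then some mixed class $d$ has $s_d\ge d-1$, that is, $d-1\le|Y_d|\le N_d-d+1$. Choose distinct sets of the right sizes arbitrarily for the vertices of $X$ in all other classes, and let $W$ be their symmetric difference. Since all degrees are even, $|W|$ is even. By Lemma 9 there are $|Y_d|$ distinct $d$-sets with symmetric difference $W$; assign them to $Y_d$. Sets in different classes have different sizes, so all sets are distinct, and the total symmetric difference is $W\oplus W=\emptyset$. $\square$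

## An admissible graph with a $(k+1)$-color vdec

It remains to build an admissible graph that can be colored with one more color. The plan is to let each vertex *be* the color set we want it to see, except that $k$ vertices per class lack one color each, to be supplied by an external edge.

**Step 1: the vertices and the boundary.** For $d\in D$ let $X_d$ be the set of all $d$-subsets of $[k]$. For $c\in[k]$ let $b_c=b_c^d=\{c,c+1,\dots,c+d-1\}$, with entries modulo $k$. Since $1\le d<k$, these $k$ cyclic intervals are distinct, and $c\in b_c$. The vertex $b_c$ will lack the color $c$ inside its class. (For instance, with $k=4$, $d=2$ one would have $b_1=12$, $b_2=23$, $b_3=34$, $b_4=41$.)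

**Step 2: internal edges.** Let $V_c=\{v\in X_d:c\in v,\ v\ne b_c\}$ be the set of vertices that should see color $c$ internally. Then $|V_c|=\binom{k-1}{d-1}-1$, which is even by Lemma 3. Moreover, since $2\le k-d\le20\le k-3$,
$$|V_c|=\binom{k-1}{k-d}-1\ge\binom{k-1}2-1\ge2k .$$
The last inequality says $k^2-3k+2\ge4k+2$, that is, $k\ge7$. For $c=1,\dots,k$ in turn, we choose a perfect matching $M_c$ of the complete graph on $V_c$ that avoids the edges of $M_1,\dots,M_{c-1}$. This is possible: each vertex is forbidden at most $c-1\le k-1$ edges, so the graph of allowed edges on $V_c$ has minimum degree at least $|V_c|-1-(k-1)=|V_c|-k\ge|V_c|/2$. By Dirac's theorem (a graph on $n\ge3$ vertices with minimum degree at least $n/2$ has a Hamilton cycle) it has a Hamilton cycle, and since $|V_c|$ is even, every second edge of this cycle gives a perfect matching.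

Put $H_d=\bigcup_cM_c$, with the edges of $M_c$ colored $c$. This is a simple graph with a proper edge-coloring. A vertex $v\in X_d$ other than $b_1,\dots,b_k$ lies in $V_c$ exactly for $c\in v$, so it sees exactly the color set $v$. The vertex $b_c$ lies in $V_{c'}$ exactly for $c'\in b_c\setminus\{c\}$, because $b_{c'}\neq b_c$ for $c'\ne c$. So it sees exactly $b_c\setminus\{c\}$.

**Step 3: external edges.** Let $\varphi$ be a proper edge-coloring of $Q$ with colors $0,1,\dots,k$, which exists by Lemma 4(b). Each vertex $d$ of $Q$ has degree $k$, so exactly one of the $k+1$ colors, say $\mu(d)$, is missing at $d$. Attach an edge of $Q$ with color $c\ge1$ at $d$ to the vertex $b_c^d$. If an edge with color $0$ is present at $d$, then $\mu(d)\ge1$, and no edge has yet been attached to $b^d_{\mu(d)}$; attach the edge of color $0$ to it. In this way the edges of $Q$ at $d$ correspond bijectively to $b_1^d,\dots,b_k^d$. We obtain a simple graph $G$ in which $b^d_c$ has degree $(d-1)+1=d$ and all other vertices of $X_d$ have degree $d$. So $G$ is admissible. Color its external edges by $\varphi$.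

**Step 4: the coloring is a vdec.** At $b_c^d$ the internal colors are $b_c\setminus\{c\}$, and the external edge has color $c$, or it has color $0$ and $c=\mu(d)$. In either case the color is new, so the coloring is proper. The color sets in $X_d$ are all the $d$-subsets of $[k]$, except that if color $0$ occurs at $d$, then the set $b_\mu$ with $\mu=\mu(d)$ is replaced by $(b_\mu\setminus\{\mu\})\cup\{0\}$. This set contains $0$, so it differs from all the others. Hence the color sets within a class are distinct, and those of different classes have different sizes. This is a vdec with $k+1$ colors.

*Proof of Theorem 2.* For this $G$, Step 4 gives $\chi_s'(G)\le k+1$, and Lemma 5 gives $\chi_s'(G)\ge k+1$ and $k(G)=k$. Proposition 10 gives $k''(G)=k$, and $k(G)\le k'(G)\le k''(G)$ forces $k'(G)=k$. So $\chi_s'(G)=k+1=k''(G)+1$. $\blacksquare$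

With the explicit coloring $\varphi$ from the proof of Lemma 4(b), the color $0$ is used on just two edges of $Q$, namely $u_4u_0$ and $v_3v_0$. So in the vdec of $G$ just constructed, the extra color appears on only two edges of $G$, and yet by Lemma 5 no vdec of $G$ can do without a $(k+1)$-st color.
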